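# Cancellation in the partial sums of $\sum\chi(\ell)r^\ell/\ell!$ and the convergents of $G_\chi(r)$

## 1. Falling-factorial polynomials along a residue class

Fix integers $q\ge 1$ and $n\ge 1$. Write $(n)_j=n(n-1)\cdots(n-j+1)$, with $(n)_0=1$; note $(n)_{n+1}=0$. For each class $c\in\mathbb Z/q$ put
$$\Theta_c(z)=\sum_{\substack{0\le j\le n\\ j\equiv c\ (q)}}(n)_j\,z^j .$$
These $q$ polynomials are the object on which everything below turns. For instance, with $q=2$ and $n=3$ we have $\Theta_0=1+6z^2$ and $\Theta_1=3z+6z^3$.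

**A differential system.** From $(n)_{j+1}=(n-j)(n)_j$ we get $j(n)_j=n(n)_j-(n)_{j+1}$. Hence
$$z^2\Theta_c'=\sum_{j\equiv c}j(n)_jz^{j+1}=nz\,\Theta_c-\sum_{j\equiv c}(n)_{j+1}z^{j+1}.$$
The last sum runs over the exponents $j+1\equiv c+1$ with $1\le j+1\le n+1$. The exponent $n+1$ contributes $0$. So the sum is $\Theta_{c+1}$, except that the exponent $0$ is missing when $c\equiv-1$. With $[\,\cdot\,]$ equal to $1$ or $0$ according to whether the condition holds,
$$z^2\Theta_c'=nz\,\Theta_c-\Theta_{c+1}+[c\equiv-1]. \tag{1}$$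
Check for $q=2$, $n=3$, $c=1$: the left side is $3z^2+18z^4$, and the right side is $3z(3z+6z^3)-(1+6z^2)+1=3z^2+18z^4$.

**The number hidden in $\Theta$.** Let $f:\mathbb Z\to\mathbb Z$ be $q$-periodic and not identically $0$, and let $r=a/b\neq0$ with $\gcd(a,b)=1$, $b\ge1$. Put $z_0=1/r=b/a$ and
$$F(X)=\sum_{c\in\mathbb Z/q}f(n-c)X_c,$$
a nonzero linear form in variables $X=(X_c)$. Evaluate it at $\Theta(z_0)$, multiply by $a^n$, and set $l=n-j$:
$$a^nF(\Theta(z_0))=\sum_{j=0}^nf(n-j)(n)_j\,b^ja^{n-j}=\sum_{l=0}^nf(l)\frac{n!}{l!}a^lb^{n-l}=:A_n\in\mathbb Z .$$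
Therefore, with $S_n=\sum_{l=1}^n\frac{f(l)}{l!}r^l$,
$$S_n+f(0)=\frac{A_n}{n!\,b^n}. \tag{2}$$
For $q=1$, $f=1$, $r=1$, $n=3$ this reads $\Theta(1)=1+3+6+6=16$ and $S_3+1=16/6$.

So the numerator of a partial sum of $\sum f(l)r^l/l!$ is a linear form evaluated at a point on the graph of a solution of a first-order linear system. The use of this is to bound how far $A_n$ and $n!\,b^n$ can have a common factor, that is, how small the denominator of $S_n$ can be. The next section explains why one wants to know.

## 2. Partial sums that are convergents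

A **real Dirichlet character** modulo $q$ is a completely multiplicative $q$-periodic function $\chi:\mathbb Z\to\{0,\pm1\}$ that vanishes exactly at the integers not prime to $q$. We shall use only that it is periodic, rational-valued and not identically $0$. For example, modulo $4$: $\chi(1)=1$, $\chi(3)=-1$, $\chi(0)=\chi(2)=0$. Put
$$G_\chi(s)=\sum_{n=1}^\infty\frac{\chi(n)}{n!}s^n .$$
For the character modulo $4$ this is $\sin s$; for the trivial character ($q=1$) it is $e^s-1$. For every nonzero rational $r$ the number $G_\chi(r)$ is transcendental, by Lindemann's theorem applied to an expansion of $\chi$ in additive characters. Thus it has an infinite simple continued fraction.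

The following conjecture is stated in the paper "Dirichlet L-functions, Elliptic Curves, Hypergeometric Functions, and Rational Approximation with Partial Sums of Power Series".

**Conjecture.** For any real Dirichlet character $\chi$ and any nonzero rational number $r$, there exist only finitely many positive integers $n$ for which the partial sum $\sum_{\ell=1}^n\frac{\chi(\ell)}{\ell!}r^\ell$ is a convergent to the continued fraction of $G_\chi(r)$.

(The paper prints the partial sum as $\sum_{\ell=0}^n\frac{\chi(\ell)}{\ell!}r^n$. We write the exponent as $\ell$ and start at $\ell=1$, so that it is the $n$-th partial sum of the series for $G_\chi(r)$. For $q>1$ the term $\ell=0$ vanishes anyway. For the trivial character with $r=1$ the conjecture is equivalent to the finiteness form of Sondow's conjecture on partial sums of $e$ that are convergents of $e$.)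

We recall two facts about an irrational $\alpha$. A convergent $U/D$ in lowest terms satisfies $|\alpha-U/D|<D^{-2}$. Conversely (Legendre), a fraction in lowest terms with $|\alpha-U/D|<\frac1{2D^2}$ is a convergent; this converse is used only in the examples.

**Example: $G=\sin 1$.** Here $S_1=S_2=1$, $S_3=S_4=\frac56$, $S_5=\frac{101}{120}$. Since $|\sin1-1|<\frac16<\frac12$ and $|\sin1-\frac56|<\frac1{120}<\frac1{72}$, the values for $n=1,2,3,4$ are convergents. But $|\sin1-S_5|>\frac1{7!}-\frac1{9!}=\frac{71}{362880}>\frac1{120^2}$, so $S_5$ is not.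

**Example: $G=e-1=1.71828\ldots=[1;1,2,\ldots]$.** The first convergents are $1,2,\frac53$, and denominators of convergents do not decrease. The partial sums are
$$S_1=1,\quad S_2=\tfrac32,\quad S_3=\tfrac53,\quad S_4=\tfrac{41}{24},\quad S_5=\tfrac{103}{60}.$$
So $S_1$ and $S_3$ are convergents. $S_2$ is not, because the denominator $2$ is skipped. $S_4$ and $S_5$ are not, because their errors exceed $\frac1{120}>\frac1{24^2}$ and $\frac1{720}>\frac1{60^2}$.

Note the denominators: for $n=1,2,4$ the denominator is $n!$, while for $n=3,5$ it is $n!/2$. If the denominator is $n!$ and $n\ge3$, then $S_n$ cannot be a convergent of $e-1$: the error exceeds $\frac1{(n+1)!}\ge\frac1{n!^2}$. So the question is about cancellation.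

Now let $f:\mathbb Z\to\mathbb Q$ be $q$-periodic and not identically $0$, let $r=a/b$ be as above, and put
$$S_n=\sum_{l=1}^n\frac{f(l)}{l!}r^l,\qquad G=\sum_{l\ge1}\frac{f(l)}{l!}r^l,\qquad D_n=\text{the denominator of }S_n\text{ in lowest terms}.$$

**Theorem A (the conjecture is true).** If $f=\chi$ is a real Dirichlet character, then $S_n$ is a convergent of $G=G_\chi(r)$ for only finitely many $n$.

**Theorem B.** For every $f,r$ as above there is $C=C(f,r)$ such that for all $n\ge2$
$$\log n!-C\,n(\log n)^{2q/(2q+1)}\le\log D_n\le\log n!+Cn .$$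
Hence $-\log|G-S_n|/\log D_n\to1$. For every $\varepsilon>0$ only finitely many $n$ satisfy $|G-S_n|<D_n^{-1-\varepsilon}$, whereas $|G-S_n|\le C_1^n/D_n$ for all $n$, with some $C_1=C_1(f,r)$. In particular $S_n$ is a convergent of $G$ for only finitely many $n$.

Theorem A is contained in Theorem B.

## 3. From convergents to the common factor of $A_n$ and $n!$

**Step 1: integer values.** The purpose is to assume that $f$ is $\mathbb Z$-valued. Let $M\ge1$ be an integer with $Mf$ integer-valued. Replacing $f$ by $Mf$ multiplies $S_n$ and $G$ by $M$ and replaces $D_n$ by $D_n/\gcd(D_n,M)$, a factor between $1/M$ and $1$. The two bounds of Theorem B and the claims about $|G-S_n|$ tolerate such bounded factors (for the $\varepsilon$-statement because it follows from the limit together with $D_n\to\infty$). The statement on convergents will be deduced from the $\varepsilon$-statement for the original $f$. So for all bounds let $f$ be $\mathbb Z$-valued, and put $B_f=\max|f|\ge1$.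

**Step 2: the size of the error.** Let $n'>n$ be least with $f(n')\ne0$; then $n'\le n+q$. We have
$$\sum_{l>n'}B_f\frac{|r|^l}{l!}\le B_f\frac{|r|^{n'}}{n'!}\sum_{j\ge1}\Big(\frac{|r|}{n'+1}\Big)^j\le\frac12\,\frac{|r|^{n'}}{n'!}$$
for large $n$. As $1\le|f(n')|\le B_f$, it follows that $\frac12|r|^{n'}/n'!\le|G-S_n|\le(B_f+\frac12)|r|^{n'}/n'!$. Since $n!\le n'!\le n!(n+q)^q$,
$$-\log|G-S_n|=\log n!+O(n). \tag{3}$$

**Step 3: the easy half.** Since $D_n\mid b^nn!$, we have $\log D_n\le\log n!+O(n)$. With (3), $|G-S_n|\le C_1^n/D_n$ for large $n$, and for all $n$ after enlarging $C_1$. Suppose the lower bound of Theorem B holds. Then $\log D_n\sim\log n!\to\infty$, so by (3) $-\log|G-S_n|/\log D_n\to1$. Therefore, for each $\varepsilon>0$, only finitely many $n$ satisfy $-\log|G-S_n|>(1+\varepsilon)\log D_n$.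

**Step 4: $G$ is irrational, and the statement on convergents.** Write $f(l)=\sum_{\zeta^q=1}c_\zeta\zeta^l$ with $c_\zeta=\frac1q\sum_{l\bmod q}f(l)\zeta^{-l}$, which are algebraic and not all $0$. Then $G=\sum_\zeta c_\zeta e^{r\zeta}-f(0)$. The exponents $0$ and $r\zeta$ ($\zeta\in\mu_q$) are distinct algebraic numbers. By Lindemann–Weierstrass $1$ and the $e^{r\zeta}$ are linearly independent over $\overline{\mathbb Q}$. If $G$ were algebraic, the relation $\sum c_\zeta e^{r\zeta}-(f(0)+G)\cdot1=0$ would force all $c_\zeta=0$. So $G$ is irrational. If $S_n$ is a convergent, then $|G-S_n|<D_n^{-2}$, and the case $\varepsilon=\frac12$ leaves finitely many $n$.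

**Step 5: isolating the cancellation.** It remains to bound $\log D_n$ from below, for integer-valued $f$ and $n\ge n_0(f,r)$, since $C$ may be enlarged. For a prime $p$ let $v_p$ be the $p$-adic valuation, with $v_p(0)=\infty$, and put
$$\gamma_p=\min\big(v_p(A_n),v_p(n!)\big),\qquad g=\prod_{p\nmid ab}p^{\gamma_p}.$$
(For $f=1$, $r=1$, $n=3$: $A_3=16$, so $\gamma_2=1$, $\gamma_3=0$, $g=2$ and $D_3=6/2=3$.) By (2), and since $f(0)\in\mathbb Z$, for $p\nmid ab$ we have $v_p(D_n)=v_p(n!)-\gamma_p$. Also $v_p(n!)\le n$, so $\prod_{p\mid ab}p^{v_p(n!)}\le|ab|^n$. Therefore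
$$\log D_n\ge\log n!-\log g-n\log|ab|. \tag{4}$$
**So the task is to bound $g$ from above.**

## 4. What linear auxiliary forms give, and what degree $d$ gives

First we determine how small $g$ must be. If $S_n$ is a convergent, then $D_n^2<|G-S_n|^{-1}=n!\,e^{O(n)}$. So $\log D_n\le\frac12\log n!+O(n)$, and (4) gives $\log g\ge\frac12\log n!-O(n)$. To contradict this we need $\log g\le\theta\,n\log n$ with some $\theta<\frac12$. The obvious divisibilities $g\mid n!$ and $g\mid A_n$, where $|A_n|=n!\,e^{O(n)}$ at most, only give $\theta=1$.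

We need other integers that share a large part of $g$ and are smaller. Take $q=1$, $f=1$, $r=1$, so $A_n=\Theta(1)$. The natural attempt is a linear form $R=P_0(z)+P_1(z)X$ with integer coefficients and $\deg P_i\le k$, such that $R(z,\Theta(z))$ vanishes at $0$ to a high order $K$. The coefficient of $z^j$ in $\Theta$ is $j!\binom nj$. If the coefficient of $z^i$ in each $P_\nu$ is a multiple of $i!$, then the coefficient of $z^l$ in $R(z,\Theta)$ is divisible by $l!$ up to a small loss. Hence $P_0(1)+P_1(1)A_n$ is nearly divisible by $K!$, and so $P_0(1)$ is nearly divisible by $\gcd(K!,g)$. That gcd is at least about $g^{K/n}$, because $\gamma_p\le\frac n{p-1}$ while $v_p(K!)\approx\frac K{p-1}$. And $P_0(1)$ has size only about $k!$.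

The following is a rough count, ignoring factors $e^{O(n)}$. It is made precise in Sections 7–9 for $\varepsilon=\frac12$. There are about $2k$ unknowns. We impose $K=(2-\varepsilon)k$ vanishing conditions and leave $\varepsilon k$ parameters free, so that Siegel's lemma does not blow up. Now $P_0(1)$ may be zero. To get a nonzero number we must replace $R$ by a derivative $R_h$ of order up to about $\varepsilon k$, which costs a factor $n^{\varepsilon k}$. The result is $\frac Kn\log g\lesssim(1+\varepsilon)k\log n$, that is, $\theta=\frac{1+\varepsilon}{2-\varepsilon}$. This is always larger than $\frac12$, so the attempt stops exactly at the threshold. For general $q$ the same linear construction gives $\theta=\frac{(1+\varepsilon)q}{q+1-\varepsilon}>\frac q{q+1}\ge\frac12$.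

What gets past this is to let $R$ have degree $d$ in $X$. There are
$$N=\binom{d+q}q$$
monomials of degree $\le d$ in $q$ variables, so we can impose $K=(N-\varepsilon)k$ conditions with polynomials that still have degree $k$ and size about $k!$. The relation $F(\Theta(z_0))\equiv0$ modulo the cancelled prime powers eliminates one variable. This leaves
$$N'=\binom{d+q-1}{q-1},\qquad\frac{N'}N=\frac q{d+q},$$
monomials, so an $N'\times N'$ determinant suffices. The count becomes $\theta=(1+\varepsilon)\frac{N'}{N-\varepsilon}$, and this tends to $0$ as $d\to\infty$. With $\varepsilon=\frac12$ it is at most $\frac{2q}{d+q}$. To carry this out we need a nonvanishing statement (Section 6) and care with the dependence on $d$.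

**Conventions from here on.** $d$ is an integer with $1\le d\le\log n$. We have
$$2\le N\le(d+1)^q,\qquad N'\le(d+1)^{q-1},$$
because $\binom{d+q}q=\prod_{i=1}^q(1+d/i)$, and similarly for $N'$. The letter $c_*$ denotes positive constants depending only on $f,q,r$, possibly different at each occurrence. "For $n$ large" means $n\ge n_0(f,r)$ uniformly in $1\le d\le\log n$; note $N\le(1+\log n)^q$. The length $L(P)$ is the sum of the absolute values of the coefficients of a polynomial $P$.

Define the derivation $\delta$ on $\mathbb C(z)[X]$ by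
$$\delta z=z^2,\qquad\delta X_c=nzX_c-X_{c+1}+[c\equiv-1],$$
and on functions of $z$ let $\delta=z^2\frac d{dz}$. By (1) and the chain rule,
$$(\delta P)(z,\Theta(z))=\delta\big(P(z,\Theta(z))\big).$$
The derivation $\delta$ preserves the condition $\deg_XP\le d$, and on $\mathbb C[z][X]$ it raises $\deg_z$ by at most $1$.

## 5. Wronskian rank, Siegel's lemma, exponentials in $1/z$

Let $\mathcal M$ be the field of meromorphic functions on $\mathbb C^*$. The elements of $\mathcal M$ killed by $\delta$ are the constants $\mathbb C$.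

**Lemma 1 (Wronskian rank).** Let $g_1,\dots,g_s\in\mathcal M$. The matrix $(\delta^hg_i)_{h\ge0,\,1\le i\le s}$ has $\mathcal M$-rank $\dim_{\mathbb C}\operatorname{span}(g_1,\dots,g_s)$. If the $g_i$ are linearly independent over $\mathbb C$, then $\det(\delta^hg_i)_{0\le h<s}\ne0$.

*Proof.* Let $\mathcal K=\{v\in\mathcal M^s:\sum_iv_i\delta^hg_i=0\text{ for all }h\}$. Applying $\delta$ to a relation and subtracting the relation for $h+1$ gives $\sum_i(\delta v_i)\delta^hg_i=0$. So $\delta\mathcal K\subset\mathcal K$. Take the reduced echelon basis of $\mathcal K$. A basis vector has entries $0$ and $1$ at the pivots, so its image under $\delta$ lies in $\mathcal K$ and vanishes at all pivots; hence that image is $0$. So the basis vectors lie in $\mathbb C^s$. Vectors of $\mathbb C^s$ that are independent over $\mathbb C$ are independent over $\mathcal M$. Thus $\dim_{\mathcal M}\mathcal K=\dim_{\mathbb C}(\mathcal K\cap\mathbb C^s)$. Finally $\mathcal K\cap\mathbb C^s$ is the space of $\mathbb C$-linear relations $\sum v_ig_i=0$,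 since such a relation can be differentiated. So the rank is $s-\dim_{\mathcal M}\mathcal K=\dim_{\mathbb C}\operatorname{span}(g_i)$. For the last claim: if one row is an $\mathcal M$-combination of its predecessors, applying $\delta$ shows that the next row is too, and so on. So the rank $s$ is attained by the first $s$ rows. $\square$

**Lemma 2 (Siegel).** A homogeneous system of $E$ equations in $U>E\ge1$ unknowns, with integer coefficients of absolute value $\le A$ ($A\ge1$), has a solution $0\ne y\in\mathbb Z^U$ with $\max|y_i|\le(UA)^{E/(U-E)}$.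

*Proof.* Let $Y=\lfloor(UA)^{E/(U-E)}\rfloor$. On $\{0,\dots,Y\}^U$ each form takes integer values in an interval of length at most $UAY$, so at most $UAY+1$ values. Since $Y+1>(UA)^{E/(U-E)}$, we have $(Y+1)^U>(UA)^E(Y+1)^E\ge(UAY+1)^E$. Two of the $(Y+1)^U$ vectors have the same image; take their difference. $\square$

**Lemma 3.** The functions $e^{E/z}$ for distinct $E\in\mathbb C$ are linearly independent over $\mathbb C(z)$.

*Proof.* Take a nontrivial relation with the fewest terms; it has at least two. Divide by one of its terms to get $1+\sum_iu_ie^{E_i/z}=0$ with $E_i\ne0$ distinct and $u_i\in\mathbb C(z)$ nonzero. Apply $\delta$: $\sum_i(\delta u_i-E_iu_i)e^{E_i/z}=0$, which is shorter. So $\delta u_i=E_iu_i$. Then $\delta(u_ie^{E_i/z})=0$, so $u_i=\text{const}\cdot e^{-E_i/z}$. This has an essential singularity at $0$ and is not rational. $\square$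

## 6. The zero estimate

We must know that a polynomial $R(z,X)$ that vanishes to high order along $X=\Theta(z)$ generates, under $\delta$, the whole space of polynomials of degree $\le d$.

**Proposition 4.** Let $0\ne R\in\mathbb C[z][X]$ with $\deg_zR\le k$, $\deg_XR\le d$, and $Nk+N^2<n$. Let $\rho$ be the $\mathbb C(z)$-dimension of the span of $\delta^hR$, $h\ge0$; then $\delta^hR$, $0\le h<\rho$, is a basis of it. Then
$$\operatorname{ord}_{z=0}R(z,\Theta(z))\le\rho k+\rho^2 .$$
In particular, if $\operatorname{ord}_0R(z,\Theta)>(N-1)k+N^2$, then $\rho=N$.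

Some hypothesis relating $k$ and $n$ is needed: for $q=1$, $R=X-\Theta(z)$ has $\deg_zR=n$ and $R(z,\Theta)=0$.

**The case $q=1$, $d=1$ by hand.** Let $R=P_0+P_1X$. If $P_1=0$, the order is at most $k$. Let $P_1\ne0$. The general solution of $\delta u=(nz-1)u+1$ is $\Theta+tW$ with $W=z^ne^{1/z}$. Besides $\Theta$ there is a solution that behaves well at infinity: $\Psi=\Theta-n!\,W=-n!\,z^n\sum_{l>n}z^{-l}/l!$, holomorphic at $\infty$. Let $H_0=P_0+P_1\Theta$, $H_1=P_1W$ and $H_0'=P_0+P_1\Psi=H_0-n!\,H_1$. The polynomial $H_0$ is nonzero, because $P_1\Theta$ has degree at least $n>k$. By Lemma 3 $H_0$ and $H_1$ are independent, so their Wronskian is nonzero. It is $e^{1/z}\omega$ with a polynomial $\omega$ whose order at $0$ is at least $n+\operatorname{ord}_0H_0$. It also equals the Wronskian of $H_0',H_1$, which grows at $\infty$ at most like $z^{k+(k+n)+1}$. So $\operatorname{ord}_0H_0\le2k+1$. The two contributions $n$ cancel, and this makes the estimate independent of $n$.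

In general $R(z,\Theta+tW)$ has many coefficients $H_m$, and exponents no longer separate $H_0$ from the others. For $q=2$ the monomial $X_1X_{-1}$ (in the coordinates below) gives the exponent $1+(-1)=0$. A replacement for "$H_0$ is not a combination of the other $H_m$" is the main difficulty of the proof.

*Proof of Proposition 4.* If $\delta^sR$ depends on its predecessors, applying $\delta$ shows that all later ones do too; this is the basis statement. Note $1\le\rho\le N$.

**Step 1: diagonal coordinates and the general solution.** The aim is to embed $\Theta$ in the family of all solutions. For $\zeta\in\mu_q$ put $X_\zeta=\sum_c\zeta^{-c}X_c$, an invertible constant linear change of variables. Since $\sum_c\zeta^{-c}X_{c+1}=\zeta X_\zeta$, and $c\equiv-1$ contributes $\zeta$,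
$$\delta X_\zeta=(nz-\zeta)X_\zeta+\zeta .$$
The point $\Theta$ becomes $\Phi=(\Phi_\zeta)$ with $\Phi_\zeta(z)=\sum_{j=0}^n(n)_j(z/\zeta)^j$. Let $W_\zeta=z^ne^{\zeta/z}$; then $\delta W_\zeta=(nz-\zeta)W_\zeta$. For $t\in\mathbb C^{\mu_q}$ write $\Phi+tW=(\Phi_\zeta+t_\zeta W_\zeta)_\zeta$. It satisfies the same equations as $\Phi$, so
$$\delta\big(P(z,\Phi+tW)\big)=(\delta P)(z,\Phi+tW), \tag{5}$$
where on the left $\delta$ acts on each coefficient of the polynomial in $t$. By Taylor's formula
$$\phi(t):=R(z,\Phi+tW)=\sum_{|m|\le d}H_mt^m,\qquad H_m=e^{E_m/z}z^{n|m|}a_m(z),$$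
$$a_m=\tfrac1{m!}(\partial^mR)(z,\Phi)\in\mathbb C[z],\qquad E_m=\sum_\zeta m_\zeta\zeta .$$
In particular $H_0=R(z,\Phi)=R(z,\Theta)$. Let $\mathcal H=\operatorname{span}_{\mathbb C}\{H_m\}\subset\mathcal M$. The substitution $X=\Phi+tW$ is an invertible affine change of variables over $\mathcal M$, since the $W_\zeta$ have no zeros on $\mathbb C^*$. So $\phi\ne0$ as a polynomial in $t$.

**Step 2: $\dim\mathcal H=\rho$.** The map $P\mapsto P(z,\Phi+tW)$ is an $\mathcal M$-linear isomorphism $\mathcal M[X]_{\le d}\to\mathcal M[t]_{\le d}$. By (5) it maps $\delta^hR$ to $\sum_m(\delta^hH_m)t^m$. The $\delta^hR$ span a space of dimension $\rho$ over $\mathbb C(z)$, and also over $\mathcal M$, because the rank of a matrix does not change under field extension. So $(\delta^hH_m)_{h,m}$ has rank $\rho$, and Lemma 1 gives $\dim_{\mathbb C}\mathcal H=\rho$.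

**Step 3: the second base point, adapted to $z=\infty$.** Let $\kappa_\zeta=n!\,\zeta^{-n}$ and $\Psi_\zeta=\Phi_\zeta-\kappa_\zeta W_\zeta$. Substituting $l=n-j$ gives $\Phi_\zeta=n!(z/\zeta)^n\sum_{l\le n}(\zeta/z)^l/l!$, so
$$\Psi_\zeta=-n!(z/\zeta)^n\sum_{l>n}\frac{(\zeta/z)^l}{l!},$$
which is holomorphic at $\infty$. Since $\Phi+tW=\Psi+(t+\kappa)W$,
$$\phi(t)=\sum_{|m|\le d}H'_m(t+\kappa)^m,\qquad H'_m=\tfrac1{m!}(\partial^mR)(z,\Psi)\,W^m .$$
$H'_m$ is meromorphic at $\infty$ with pole order at most $k+n|m|$. Expanding $(t+\kappa)^m$, and conversely $t^m=((t+\kappa)-\kappa)^m$, shows that $H_m-H'_m$ is a combination of the $H'_{m'}$ with $|m'|>|m|$, and also of the $H_{m'}$ with $|m'|>|m|$. So for every $j$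
$$\mathcal H_{\ge j}:=\operatorname{span}\{H_m:|m|\ge j\}=\operatorname{span}\{H'_m:|m|\ge j\}.$$
Let also $\mathcal H'_{\le j}=\operatorname{span}\{H'_m:|m|\le j\}$ and $\mathcal H'_{(j)}=\operatorname{span}\{H'_m:|m|=j\}$.

**Step 4: one Wronskian, measured at $0$ and at $\infty$.** Choose vectors from high $|m|$ downwards: pick $I$ such that $(H_m)_{m\in I}$ is a basis of $\mathcal H$ and $|\{m\in I:|m|\ge j\}|=\dim\mathcal H_{\ge j}$ for all $j$. Then $0\in I$ if and only if $H_0\notin\mathcal H_{\ge1}$. Since
$$\delta(e^{E/z}u)=e^{E/z}(z^2u'-Eu),$$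
the Wronskian $\det(\delta^hH_m)_{0\le h<\rho,\,m\in I}$ equals $e^{E/z}\omega(z)$ with $E=\sum_{m\in I}E_m$ and $\omega$ a polynomial; $\omega\ne0$ by Lemma 1. The operation $u\mapsto z^2u'-Eu$ does not lower $\operatorname{ord}_0$. So the column of $m$, apart from its exponential, has order at least $n|m|$, and the column of $m=0$, if present, has order at least $\operatorname{ord}_0R(z,\Theta)$. Therefore
$$\operatorname{ord}_0\omega\ge ns+[0\in I]\operatorname{ord}_0R(z,\Theta),\qquad s=\sum_{m\in I}|m|=\sum_{j\ge1}\dim\mathcal H_{\ge j}.$$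
Now choose from low $|m|$ upwards: pick $I'$ such that $(H'_m)_{m\in I'}$ is a basis of $\mathcal H$ and $|\{m\in I':|m|\le j\}|=\dim\mathcal H'_{\le j}$ for all $j$. The Wronskian of this basis is a nonzero constant multiple of the previous one. At $\infty$, $\delta$ raises pole orders by at most $1$, and $e^{E/z}\to1$. So
$$\deg\omega\le\rho k+ns'+\tfrac{\rho(\rho-1)}2,\qquad s'=\sum_{m\in I'}|m|=\sum_{j\ge1}\big(\rho-\dim\mathcal H'_{\le j-1}\big).$$
As $\operatorname{ord}_0\omega\le\deg\omega$,
$$n(s-s')+[0\in I]\operatorname{ord}_0R(z,\Theta)\le\rho k+\rho^2. \tag{6}$$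

**Step 5: the large parameter $n$ forces a grading.** By Step 3, $\mathcal H=\mathcal H'_{\le j-1}+\mathcal H_{\ge j}$ for each $j\ge1$. So $\dim\mathcal H_{\ge j}\ge\rho-\dim\mathcal H'_{\le j-1}$, each term of $s$ is at least the corresponding term of $s'$, and $s\ge s'$. Since $\rho k+\rho^2\le Nk+N^2<n$, (6) forces $s=s'$. So all terms agree:
$$\mathcal H=\mathcal H'_{\le j-1}\oplus\mathcal H_{\ge j}\qquad(j\ge1). \tag{7}$$
Consequently $\mathcal H=\bigoplus_j\mathcal H'_{(j)}$. Indeed, suppose $\sum_jv_j=0$ with $v_j\in\mathcal H'_{(j)}$, not all zero, and let $j_0$ be minimal with $v_{j_0}\ne0$. Then $v_{j_0}=-\sum_{j>j_0}v_j\in\mathcal H'_{\le j_0}\cap\mathcal H_{\ge j_0+1}=0$, a contradiction.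

**Step 6: $H_0'\ne0$.** This is what replaces the degree argument of the hand computation. Suppose $H'_0=\phi(-\kappa)=0$. Let $Z=\{\tau\in\mathbb C^{\mu_q}:\phi(\tau)=0\text{ in }\mathcal H\}$, so $-\kappa\in Z$. We find enough symmetries of $Z$ to conclude that $Z$ is everything.

*(i) Dilations about $-\kappa$.* For $\lambda\in\mathbb C^*$ let $T_\lambda\in GL(\mathcal H)$ act as $\lambda^j$ on $\mathcal H'_{(j)}$; this is well defined by Step 5. Then $T_\lambda\phi(t)=\sum_m\lambda^{|m|}H'_m(t+\kappa)^m=\phi(\lambda(t+\kappa)-\kappa)$. So $Z$ is stable under all dilations with center $-\kappa$.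

*(ii) Torus action.* Let $\Gamma\subset\mathbb C$ be the additive group generated by $\mu_q$, and let $\theta\in\operatorname{Hom}(\Gamma,\mathbb C^*)$. By Lemma 3, $\mathcal H=\bigoplus_E\operatorname{span}\{H_m:E_m=E\}$. Let $V_\theta\in GL(\mathcal H)$ act on the $E$-summand as $\theta(E)$. Since $\theta(E_m)=\prod_\zeta\theta(\zeta)^{m_\zeta}$, we get $V_\theta\phi(t)=\phi(\theta t)$ with $(\theta t)_\zeta=\theta(\zeta)t_\zeta$. So $Z$ is stable under $t\mapsto\theta t$ and its inverse.

*(iii) Translations.* Conjugating (i) by (ii), $Z$ is stable under all dilations with center $-\theta\kappa$. The dilation of ratio $\lambda$ centered at $p_1$, followed by that of ratio $\lambda^{-1}$ centered at $p_2$, is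
$$t\mapsto p_2+\lambda^{-1}\big(p_1+\lambda(t-p_1)-p_2\big)=t+(1-\lambda^{-1})(p_2-p_1).$$
Take $p_1=-\kappa$, $p_2=-\theta\kappa$. The factor $1-\lambda^{-1}$ takes all complex values except $1$, and $1=\frac12+\frac12$. So, composing such translations, $Z$ is stable under translation by every vector of $\operatorname{span}_{\mathbb C}\{\kappa-\theta\kappa:\theta\in\operatorname{Hom}(\Gamma,\mathbb C^*)\}$.

*(iv) The span is $\mathbb C^{\mu_q}$.* Let a linear functional $\ell$ vanish on it: $\sum_\zeta\ell_\zeta\kappa_\zeta(1-\theta(\zeta))=0$ for all $\theta$. This is a linear relation between the characters $\theta\mapsto\theta(\gamma)$, $\gamma\in\mu_q\cup\{0\}$, of the group $\operatorname{Hom}(\Gamma,\mathbb C^*)$. They are distinct: $\Gamma$ is finitely generated and torsion-free, hence free abelian of finite rank. If $\gamma\ne\gamma'$, some coordinate of $\gamma-\gamma'$ in a basis is $e\neq0$, and the $\theta$ sending that basis element to $2$ and the others to $1$ has $\theta(\gamma-\gamma')=2^e\ne1$. Distinct characters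 of a group are linearly independent (Dedekind–Artin). So all $\ell_\zeta\kappa_\zeta=0$, and $\ell=0$ as $\kappa_\zeta\ne0$.

So $Z=\mathbb C^{\mu_q}$. A polynomial over the field $\mathcal M$ that vanishes on all of $\mathbb C^{\mu_q}$ is zero, so $\phi=0$. This contradicts Step 1.

**Step 7: conclusion.** By Step 3, $H_0\in H'_0+\mathcal H_{\ge1}$. If $H_0\in\mathcal H_{\ge1}$, then $H'_0\in\mathcal H'_{\le0}\cap\mathcal H_{\ge1}=0$ by (7) with $j=1$, contradicting Step 6. So $H_0\notin\mathcal H_{\ge1}$, i.e. $0\in I$, and (6) gives $\operatorname{ord}_0R(z,\Theta)\le\rho k+\rho^2$. If $\rho\le N-1$, this is at most $(N-1)k+N^2$, which proves the last claim. $\square$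

## 7. An auxiliary polynomial with nearly factorial divisibility

Let
$$k=\Big\lfloor\frac n{2N}\Big\rfloor,\qquad K=Nk-\Big\lfloor\frac k2\Big\rfloor .$$
As $N\le(1+\log n)^q$ and $N\ge2$, for $n$ large the following hold:

* $Nk+N^2<n$, $\ 1\le K\le n$, $\ N(k+1)\le n$;
* $K-(N-1)k\ge k/2>N^2$;
* $k\ge\frac n{3N}$, $\ K\ge(N-\frac12)k\ge\frac n3-\frac n{6N}\ge\frac n4$.

**Step 1: divisibility of the coefficients.** The purpose is to see that the $z^l$-coefficient of anything we build is nearly divisible by $l!$. For $|m|\le d$ write $\Theta^m=\sum_le_{m,l}z^l$. Then $e_{m,l}$ is a sum of at most $(n+1)^d$ products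
$$\prod_{\nu=1}^{|m|}(n)_{j_\nu}=\prod_\nu j_\nu!\binom n{j_\nu},\qquad0\le j_\nu\le n,\quad\sum_\nu j_\nu=l .$$
We look for
$$R=\sum_{|m|\le d}\sum_{i=0}^ki!\,y_{m,i}\,z^iX^m,\quad y_{m,i}\in\mathbb Z,\qquad R(z,\Theta)=\sum_l\beta_lz^l,\quad\beta_l=\sum_{m,i}y_{m,i}\,i!\,e_{m,l-i}.$$
Suppose $i+\sum_\nu j_\nu=l\ge1$. There are at most $d+1$ summands, and for $d+1$ or fewer real numbers $\lfloor\sum x_\nu\rfloor\le\sum\lfloor x_\nu\rfloor+d$. So by Legendre's formula
$$v_p\Big(i!\prod_\nu j_\nu!\Big)=\sum_{\alpha\ge1,\ p^\alpha\le l}\Big(\Big\lfloor\frac i{p^\alpha}\Big\rfloor+\sum_\nu\Big\lfloor\frac{j_\nu}{p^\alpha}\Big\rfloor\Big)\ge v_p(l!)-d\lfloor\log_pl\rfloor .$$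
Hence every $i!\,e_{m,l-i}$ is divisible by
$$M_l:=\prod_{p\le l}p^{\max(0,\,v_p(l!)-d\lfloor\log_pl\rfloor)}\quad(M_0=1),\qquad\text{and in particular}\qquad M_l\mid\beta_l\ \text{ for all }l. \tag{8}$$
(Example: $d=1$, $l=4$. Then $M_4=2^{3-2}\cdot3^0=2$, and the products $i!\,j!$ with $i+j=4$ are $24,6,4,6,24$, with gcd $2$.) The quotient $l!/M_l$ divides $\operatorname{lcm}(1,\dots,l)^d$, so $l!/M_l\le e^{c_*dl}$ by Chebyshev.

**Step 2: construction.** Require $\beta_l=0$ for $0\le l<K$: $K$ equations in $U=N(k+1)\le n$ unknowns. Divide the $l$-th equation by $M_l$. The coefficients become integers. Since $i!\prod j_\nu!\le l!$ and $\prod_\nu\binom n{j_\nu}\le2^{dn}$, their absolute values are at most $\frac{l!}{M_l}(n+1)^d2^{dn}\le e^{c_*dn}$. The number of unknowns minus the number of equations is $N+\lfloor k/2\rfloor\ge k/2$, so the exponent in Lemma 2 is at most $\frac{Nk}{k/2}=2N$. We obtain integers $y_{m,i}$, not all $0$, with $\log\max|y_{m,i}|\le2N(\log n+c_*dn)\le c_*Ndn$. So $R\ne0$, and since $L(R)\le N(k+1)\,k!\max|y_{m,i}|$,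
$$\log L(R)\le k\log n+c_*Ndn. \tag{9}$$

**Step 3: derivatives.** Put $R_h=\delta^hR\in\mathbb Z[z][X]$; then $\deg_zR_h\le k+h$. For a monomial $z^iX^m$ with $i\le2n$, $|m|\le d$, the definition of $\delta$ gives $L(\delta(z^iX^m))\le i+|m|(n+2)\le2n+d(n+2)\le(3d+2)n$. Hence
$$\log L(R_h)\le h\log((3d+2)n)+\log L(R)\qquad(0\le h\le n). \tag{10}$$
As $\delta z^l=lz^{l+1}$ and $\deg\Theta_c\le n$,
$$R_h(z,\Theta(z))=\sum_{K\le l\le k+dn}\beta_l\,l(l+1)\cdots(l+h-1)\,z^{l+h}.$$
Let $p\nmid a$, so that $z_0=b/a$ is $p$-integral. In the sum $K\le l\le(d+1)n$, so $v_p(l!)\ge v_p(K!)$, and (8) gives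
$$v_p\big(R_h(z_0,\Theta(z_0))\big)\ge u_p:=\max\Big(0,\ v_p(K!)-\frac{d\log((d+1)n)}{\log p}\Big). \tag{11}$$

**Step 4: full rank at $z_0$.** The purpose is to show that boundedly many derivatives, specialized at $z_0$, span everything. Since $\operatorname{ord}_0R(z,\Theta)\ge K>(N-1)k+N^2$, Proposition 4 gives $\rho=N$. So the $N\times N$ determinant $\Delta(z)$ of the coefficients, with respect to the $X^m$, $|m|\le d$, of $R_0,\dots,R_{N-1}$ is nonzero, and $\deg\Delta\le Nk+N^2$. Add to the column of the monomial $1$ the columns of the $X^m$, $m\ne0$, times $\Theta^m$. This column becomes $(R_h(z,\Theta))_h$, whose entries are divisible by $z^K$. Hence $z^K\mid\Delta$. As $z_0\ne0$,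
$$\mu:=\operatorname{ord}_{z_0}\Delta\le Nk+N^2-K=\Big\lfloor\frac k2\Big\rfloor+N^2 .$$
Let $J=N-1+\lfloor k/2\rfloor+N^2\le\frac k2+2N^2$; for $n$ large, $J\le n$.

**Claim.** The polynomials $R_h(z_0,X)$, $0\le h\le J$, span $\mathbb C[X]_{\le d}$.

*Proof.* By Cramer's rule, $\Delta X^m=\sum_{h<N}Y_{m,h}R_h$ with $Y_{m,h}\in\mathbb C[z]$. Apply $\delta^\mu$ and put $z=z_0$. By Leibniz the right side becomes a combination of $R_h(z_0,X)$ with $h\le N-1+\mu\le J$. On the left, the terms containing $\delta^j\Delta$ with $j<\mu$ vanish at $z_0$, because each $\delta$ lowers the order of vanishing at $z_0$ by at most one. What survives is $(\delta^\mu\Delta)(z_0)X^m=z_0^{2\mu}\Delta^{(\mu)}(z_0)X^m$, with nonzero factor. $\square$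

## 8. Eliminating one variable modulo the cancelled prime powers

**Step 1: elimination.** The relation $F(\Theta(z_0))=A_n/a^n$ is small at the primes dividing $g$, so we solve $F=0$ for one variable. Choose $c_0$ with $B:=f(n-c_0)\ne0$. Let $X'=(X_c)_{c\ne c_0}$ and $\Sigma=\sum_{c\ne c_0}f(n-c)X_c$, so that $F=BX_{c_0}+\Sigma$. For $P\in\mathbb C[z][X]$ with $\deg_XP\le d$ put
$$\bar P=B^d\,P\big|_{X_{c_0}=-B^{-1}\Sigma},$$
a polynomial in $z$ and $X'$. (For $q=1$ there are no variables $X'$, and $\bar P=B^dP(z,0)$.) Then: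

* If $P\in\mathbb Z[z][X]$, then $\bar P\in\mathbb Z[z][X']$ and $L(\bar P)\le(qB_f)^dL(P)$. Indeed $X_{c_0}^e$ with $e\le d$ contributes $B^{d-e}(-\Sigma)^e$, of length at most $B_f^{d-e}((q-1)B_f)^e$.
* $P\mapsto\bar P$ maps $\mathbb C[X]_{\le d}$ onto $\mathbb C[X']_{\le d}$, because a polynomial in $X'$ alone goes to $B^d$ times itself. The target has dimension $N'$.
* If $P\in\mathbb Z[z][X]$, then $B^dP-\bar P$ is divisible by $F$ in $\mathbb Z[z][X]$. Indeed $B^{d-e}\big((BX_{c_0})^e-(-\Sigma)^e\big)$ is divisible by $BX_{c_0}+\Sigma=F$.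

Let $\xi=(\Theta_c(z_0))_{c\ne c_0}$. For $p\nmid a$ all $\Theta_c(z_0)$ are $p$-integral, and $v_p(F(\Theta(z_0)))=v_p(A_n)\ge\gamma_p$. Now $\bar R_h(z_0,\xi)$ equals $B^dR_h(z_0,\Theta(z_0))$ minus $F(\Theta(z_0))$ times a $p$-integral number. So by (11)
$$v_p\big(\bar R_h(z_0,\xi)\big)\ge w_p:=\min(\gamma_p,u_p)\ge0\qquad(p\nmid a). \tag{12}$$

**Step 2: a nonzero determinant with a large common factor.** By the claim and surjectivity, the $\bar R_h(z_0,X')$, $0\le h\le J$, span $\mathbb C[X']_{\le d}$. Choose $N'$ linearly independent ones, with indices $h_1,\dots,h_{N'}$, and let $T\ne0$ be the determinant of their coefficients. Add to the column of the monomial $1$ the other columns times the corresponding monomials in $\xi$. It becomes $(\bar R_{h_i}(z_0,\xi))_i$, while the other entries are $p$-integral for $p\nmid a$. So by (12)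
$$v_p(T)\ge w_p\qquad(p\nmid a).$$
The number $a^{N'(k+J)}T$ is a nonzero integer, since the entries are integer polynomials in $b/a$ of degree at most $k+J$.

**Step 3: its size.** Each row of coefficients of $a^{k+J}\bar R_{h_i}(z_0,X')$ has $\ell^1$-norm at most $\max(|a|,b)^{k+J}L(\bar R_{h_i})$, and a determinant is at most the product of the $\ell^1$-norms of its rows. With (9) and (10),
$$\sum_{p\nmid a}w_p\log p\le\log|a^{N'(k+J)}T|\le N'\Big((k+J)\log\max(|a|,b)+d\log(qB_f)+J\log((3d+2)n)+k\log n+c_*Ndn\Big).$$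
Here $k+J\le2n$. Since $J\le\frac k2+2N^2$ and $J\le n$, and $N^2\log n\le n$ for $n$ large, and $\log(3d+2)\le3d+1\le4d$,
$$J\log((3d+2)n)\le\tfrac k2\log n+2N^2\log n+n\log(3d+2)\le\tfrac k2\log n+2n+4dn .$$
Hence
$$\sum_{p\nmid a}w_p\log p\le N'\big(\tfrac32k\log n+c_*Ndn\big). \tag{13}$$

**Step 4: the left side is at least about $\frac Kn\log g$.** Let $p\le n$, $p\nmid ab$. By Legendre's formula $v_p(m!)=\frac{m-s_p(m)}{p-1}$, where $s_p(m)$ is the sum of the base-$p$ digits of $m$. Thus $\gamma_p\le v_p(n!)\le\frac n{p-1}$. As $K$ has at most $\frac{\log K}{\log p}+1$ digits, each at most $p-1$, $v_p(K!)\ge\frac K{p-1}-\frac{\log K}{\log p}-1$. For $n$ large $d+1\le n$, so $\log((d+1)n)\le2\log n$; also $K\le n$ and $1\le\frac{\log n}{\log p}$. So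
$$u_p\ge\frac Kn\cdot\frac n{p-1}-(2d+2)\frac{\log n}{\log p}\ge\frac Kn\gamma_p-(2d+2)\frac{\log n}{\log p}.$$
As $K\le n$, also $\gamma_p\ge\frac Kn\gamma_p$. In either case
$$w_p\ge\frac Kn\gamma_p-(2d+2)\frac{\log n}{\log p}.$$
Now $\gamma_p=0$ for $p>n$, all $w_p\ge0$, and $\pi(n)\log n\le c_*n$ by Chebyshev. Multiply by $\log p$ and sum over $p\le n$, $p\nmid ab$:
$$\sum_{p\nmid a}w_p\log p\ge\frac Kn\log g-c_*dn. \tag{14}$$

## 9. Choosing the degree and bounding $D_n$

Combine (13) and (14):
$$\log g\le\frac nK\Big(\tfrac32N'k\log n+c_*N'Ndn+c_*dn\Big).$$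
Since $K\ge(N-\frac12)k$ and $N\ge2$, we have $\frac kK\le\frac1{N-\frac12}\le\frac4{3N}$. So the first term is at most $2\,\frac{N'}N\,n\log n=\frac{2q}{d+q}\,n\log n$. For the others, $\frac nK\le4$ and $N'Nd\le(d+1)^{q-1}(d+1)^q(d+1)=(d+1)^{2q}$. Therefore
$$\log g\le\frac{2q}{d+q}\,n\log n+c_*(d+1)^{2q}\,n\qquad(1\le d\le\log n,\ n\ge n_0(f,r)). \tag{15}$$
A fixed $d>3q$ already gives a constant below the threshold $\frac12$ of Section 4. For Theorem B we balance the two terms: choose
$$d=\big\lceil(\log n)^{1/(2q+1)}\big\rceil,$$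
which is at most $\log n$ for $n$ large. The first term is then at most $2q\,n(\log n)^{1-1/(2q+1)}=2q\,n(\log n)^{2q/(2q+1)}$. Since $d+1\le3(\log n)^{1/(2q+1)}$, the second is at most $c_*n(\log n)^{2q/(2q+1)}$. By (4),
$$\log D_n\ge\log n!-\log g-n\log|ab|\ge\log n!-c_*\,n(\log n)^{2q/(2q+1)}$$
for $n\ge n_0(f,r)$, and for all $n\ge2$ after enlarging the constant. This is the lower bound that Section 3 required. It proves Theorem B, and with $f=\chi$ Theorem A: for every real Dirichlet character $\chi$ and every nonzero rational $r$, the partial sum $\sum_{\ell\le n}\chi(\ell)r^\ell/\ell!$ is a convergent of $G_\chi(r)$ for only finitely many $n$. $\blacksquare$
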